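# Satisfiability for $L_\nu$: one formula clock against finitely many automaton clocks

We are given a formula $\varphi$ of the timed logic $L_\nu$, and we ask whether some timed automaton satisfies it. The automaton may have as many clocks, and as large constants in its guards, as it likes. Can this be decided?

The answer one would first guess is yes. A finite formula names finitely many clocks and constants, so it should not be able to demand more automaton clocks than one can compute from it. Once a clock set and a bound on the constants are fixed, the question is known to be decidable. So one would try to bound the clocks and constants in terms of $\varphi$ and then search below the bound.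

We will test this guess on small formulas. It is correct for formulas without clocks of their own. With a single formula clock it fails as badly as possible. The problem we treat comes from "From Timed Automata to Logic - and Back": it is conjectured that satisfiability for $L_\nu$ is undecidable, and one is asked to prove or disprove this. The conjecture is true.

## 1. Timed automata and the logic $L_\nu$

**Timed automata.** Let $\mathcal A$ be a finite set of actions. A timed automaton over $\mathcal A$ is $A=\langle\mathcal A,\mathcal N,\eta_0,C,E\rangle$, with a finite set $\mathcal N$ of nodes, an initial node $\eta_0$, a finite set $C$ of real-valued clocks, and a finite set $E$ of edges $(\eta,g,a,r,\eta')$. Here $a\in\mathcal A$, $r\subseteq C$ is the set of clocks to reset, and the guard $g$ is a conjunction of constraints $x\bowtie m$ with $x\in C$, $m\in\mathbb N$, $\bowtie\,\in\{<,\le,=,\ge,>\}$. The empty conjunction is allowed and is written $\mathrm{tt}$. A state is a pair $\langle\eta,v\rangle$ with $v\in\mathbb R_{\ge0}^C$. Time may elapse, $\langle\eta,v\rangle\to\langle\eta,v+d\rangle$ for any $d\ge0$. An action may be taken, $\langle\eta,v\rangle\xrightarrow{a}\langle\eta',v[r:=0]\rangle$,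 if there is an edge $(\eta,g,a,r,\eta')$ with $v\models g$.

Nothing forces an action to happen, and nothing forces time to diverge: infinitely many actions may fit into a bounded stretch of time. This will matter.

**The logic.** Formulas use their own finite set $K$ of formula clocks, separate from the clocks of the automaton:
$$\varphi::= \mathrm{tt}\mid\mathrm{ff}\mid x\bowtie m\mid x+m\bowtie y+n\mid \varphi_1\wedge\varphi_2\mid\varphi_1\vee\varphi_2\mid \exists\varphi\mid\forall\varphi\mid\langle a\rangle\varphi\mid[a]\varphi\mid x\ \mathrm{in}\ \varphi\mid Z$$
with $x,y\in K$, $m,n\in\mathbb N$, $a$ an action, and $Z$ from a finite set of identifiers. A declaration $\mathcal D$ assigns a formula $\mathcal D(Z)$ to each identifier.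

Formulas are evaluated at extended states $\langle\eta,vu\rangle$, where $u\in\mathbb R_{\ge0}^K$ holds the formula clocks. Clock constraints are read on $u$. The formula $\exists\varphi$ says that $\varphi$ holds after some delay $d\ge0$, and $\forall\varphi$ says so for all $d\ge0$; a delay advances both kinds of clocks. The formula $\langle a\rangle\varphi$ says that some $a$-transition leads to a state with $\varphi$, and $[a]\varphi$ says that all of them do; actions do not touch formula clocks. Finally, $x\ \mathrm{in}\ \varphi$ says that $\varphi$ holds after resetting $x$ to $0$.

Identifiers are interpreted by the greatest fixed point of $\mathcal D$. For an interpretation $X$ of the identifiers by sets of extended states, let $[\![\psi]\!]_X$ be the set of extended states where $\psi$ holds when each $Z$ means $X(Z)$. There is no negation, so this is monotone in $X$. The intended interpretation is the greatest fixed point of $X\mapsto([\![\mathcal D(Z)]\!]_X)_Z$. By the Knaster–Tarski theorem it contains every *post-fixed point*, that is, every $X$ with $X(Z)\subseteq[\![\mathcal D(Z)]\!]_X$ for all $Z$. So to show that a state satisfies $Z$ it is enough to put it into some post-fixed point.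

Here is an example. Let $Z:=\forall[a](x<1\wedge Z)$, which says "from now on $a$ happens only while $x<1$". Let $A$ have one node, one clock $y$, and one $a$-loop with guard $y<1$ and no reset. Put $X(Z)=\{\text{extended states with }x=y\}$. From such a state, after any delay, an $a$ is possible only if $y<1$. Then $x=y<1$, and after the action again $x=y$. So $X$ is a post-fixed point, and $A$ satisfies $Z$ at the initial state.

We write $A\models_{\mathcal D}\varphi$ if the initial node with all automaton and formula clocks at $0$ satisfies $\varphi$.

**The satisfiability problem.** The input is a finite alphabet $\mathcal A$, a formula $\varphi$ and a declaration $\mathcal D$ whose actions all belong to $\mathcal A$. Decide whether there is a timed automaton $A$ over $\mathcal A$ with $A\models_{\mathcal D}\varphi$. No bound on the clocks or the guard constants of $A$ is given.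

We take two facts as given. First, the *bounded* problem is decidable: given in addition a clock set and an integer, decide whether there is an automaton with that clock set, and guard constants at most that integer, which satisfies $\varphi$. Second, for each $l$ there is a 1-clock formula $\Psi_l$ over $\{a,a_1,\dots,a_l\}$ that is satisfiable by some $p$-clock automaton if and only if $l\le 2p+1$.

## 2. Counting clocks in small formulas

**No formula clock.** Consider
$$[a]\mathrm{ff}\ \wedge\ \exists\langle a\rangle\mathrm{tt}\ \wedge\ \exists\forall[a]\mathrm{ff},$$
which says: $a$ is impossible now, possible at some time, and at some time forever impossible. An automaton without clocks cannot satisfy it, because delays do not change its states, and $[a]\mathrm{ff}$ contradicts $\langle a\rangle\mathrm{tt}$. One clock is enough: a single $a$-edge with guard $y\ge1\wedge y<2$. At $y=0$ no $a$ is possible, at $y=1$ it is, and from $y=2$ on it never is. Without formula clocks, only the *order of phases* matters, and one clock can number phases. Section 4 turns this into a theorem.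

**One formula clock, two automaton clocks.** Consider, with the single formula clock $x$,
$$x\ \mathrm{in}\ \exists\Bigl(x>0\wedge x<1\wedge\langle b\rangle\bigl(\exists\langle c\rangle\mathrm{tt}\wedge\forall[c](x=1)\wedge x\ \mathrm{in}\ \forall[c](\exists\langle d\rangle\mathrm{tt}\wedge\forall[d](x=1))\bigr)\Bigr).$$
It says: a $b$ is possible at some time $t\in(0,1)$ such that afterwards $c$ is possible, only at time exactly $1$, and after any such $c$ a $d$ is possible, only at time exactly $t+1$. The one clock $x$ measures two overlapping durations, because the conjunction creates two copies of the state, and $x$ is reset in only one of them.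

Two automaton clocks suffice. Take $\eta_0\to\eta_1$ with action $b$, guard $\mathrm{tt}$, reset $\{y\}$; then $\eta_1\to\eta_2$ with $c$ and guard $z=1$; then $\eta_2\to\eta_3$ with $d$ and guard $y=1$. Take $b$ at time $\frac12$. In the copy where $x$ is not reset, $x=z$, so $c$ is possible and only at $x=1$. In the other copy $x=y$, so after $c$ (when $x=y=\frac12$) $d$ is possible and only at $x=1$.

One clock does not suffice. Suppose the formula holds, with witness $b$ at time $t$. Consider $c$ taken at time $1$. If no automaton clock had an integer value at that moment, every constraint of the guard of $c$ would hold strictly, so the same edge could be taken slightly earlier, against $\forall[c](x=1)$. So some clock is an integer at time $1$, and for the same reason some clock is an integer when $d$ is taken at time $1+t$. They cannot be the same clock: if it is not reset by $c$, its two values differ by $t\in(0,1)$; if it is reset by $c$, its value at time $1+t$ is $t$. Keep this argument in mind: *an exact appointment needs a clock with an integer value, and appointments less than one unit apart need different clocks.*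

**Many clocks, long formulas.** The formulas $\Psi_l$ show that one formula clock can force any number of automaton clocks. But $\Psi_l$ depends on $l$ and uses $l+1$ letters, so a bound in terms of the size of the formula is still possible. To kill the guess we must force a number of clocks that is not computable from the formula. This calls for recursion: a fixed formula that creates one new appointment in each time unit and keeps all the old ones, for as long as some computation runs.

## 3. Undecidability, and the border at one formula clock

A set is $\Sigma^0_1$ if it is recursively enumerable, and $\Sigma^0_1$-complete if moreover every such set reduces to it computably. Halting of Turing machines is $\Sigma^0_1$-complete. We use machines $M$ in this normal form: $M$ is deterministic, with states $Q$, initial state $q_0$, halting state $h\neq q_0$, tape alphabet $\Gamma$ with blank $B$, a tape with cells $1,2,\dots$, and a total function $\delta:(Q\setminus\{h\})\times\Gamma\to Q\times\Gamma\times\{L,R\}$. It starts on the blank tape in state $q_0$ with the head on cell $1$, and it never moves left from cell $1$. The last condition can be arranged by marking cell $1$ in the first step, from a fresh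 initial state. If a left move on cell $1$ was meant to leave the head in place, then on the marked cell one moves right instead, into an auxiliary state that rewrites the scanned symbol and moves left. We write $\kappa_0,\kappa_1,\dots$ for the successive configurations.

**Theorem 1.** From $M$ one can compute an alphabet $\Sigma$, a formula $\varphi_M$ and a declaration $\mathcal D_M$, using one formula clock $x$, such that $M$ halts if and only if some timed automaton over $\Sigma$ satisfies $\varphi_M$. Hence satisfiability for $L_\nu$ is undecidable.

**Corollary 2.** If $M$ halts with first halting configuration $\kappa_T$, the least number of clocks of a model of $\varphi_M$ lies between $T$ and $T+2$. Hence no computable function of a satisfiable formula bounds the number of clocks needed to satisfy it, even for formulas with a single clock.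

Here "computable function" means one that is computed by an algorithm halting on every formula. For a partial function the claim would be false: given a satisfiable formula, one can search with the bounded problem until a model appears.

**Theorem 3.**
(a) $L_\nu$-satisfiability is in $\Sigma^0_1$. It is $\Sigma^0_1$-hard already for the one-letter alphabet $\{a\}$, $|K|=1$, formulas without constraints $x+m\bowtie y+n$, and constants in $\{0,1\}$. The same hardness holds if only automata with guard constants $\le1$ are admitted (only the clock set is unbounded).
(b) For $K=\emptyset$ the problem is decidable: a satisfiable $\varphi$ has a one-clock model with at most $2^{|S|}$ nodes and guard constants at most $e$, where $S$ is the set of subformulas of $\varphi$ and of the $\mathcal D(Z)$, and $e$ is the number of formulas in $S$ of the form $\exists\psi$.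

Thus with $k$ formula clocks the problem is decidable if $k=0$ and $\Sigma^0_1$-complete if $k\ge1$. In the latter case the set of unsatisfiable formulas is not recursively enumerable.

## 4. Without formula clocks, one automaton clock suffices

We prove Theorem 3(b), the case where the first guess is right. Let $K=\emptyset$ and $A\models_{\mathcal D}\varphi$. For a state $s$ of $A$ write $s+d$ for the state after delay $d$, and let $\tau(s)=\{\psi\in S: s\models\psi\}$ be its type.

**Step 1: along a delay, the type changes finitely often.** This step makes "phases" precise. Recall the region equivalence $\sim$ of $A$ (Alur and Dill, *A theory of timed automata*, TCS 126, 1994): two states at the same node are equivalent if the same clocks exceed the largest guard constant of $A$, and the other clocks agree in their integer parts, in which fractional parts are $0$, and in the order of the fractional parts. There are finitely many classes, and $\sim$ is a time-abstract bisimulation: if $s\sim s'$, every delay of $s$ is matched by some delay of $s'$ leading to equivalent states, and every $b$-transition by a $b$-transition leading to equivalent states. Along a delay line only finitely many classes are met,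 each on an interval.

Equivalent states have the same type. To see this, let $X^\sim$ denote the closure of $X$ under $\sim$. By induction on $\psi$, the closure of $[\![\psi]\!]_X$ is contained in $[\![\psi]\!]_{X^\sim}$. For $\mathrm{tt},\mathrm{ff},\wedge,\vee$ this is clear, and for $Z$ it is the definition of $X^\sim$. For $\exists\psi$: if $s\sim s'$ and $s'+d'\in[\![\psi]\!]_X$, choose $d$ with $s+d\sim s'+d'$; by induction $s+d\in[\![\psi]\!]_{X^\sim}$. For $\forall\psi$: given a delay $d$ of $s$, choose $d'$ with $s'+d'\sim s+d$; since $s'+d'\in[\![\psi]\!]_X$, again $s+d\in[\![\psi]\!]_{X^\sim}$. The cases $\langle b\rangle$ and $[b]$ are the same with transitions in place of delays. Now let $G$ be the greatest fixed point. Then $G(Z)\subseteq[\![\mathcal D(Z)]\!]_G$, so taking closures $G^\sim(Z)\subseteq[\![\mathcal D(Z)]\!]_{G^\sim}$. So $G^\sim$ is a post-fixed point, hence $G^\sim=G$, and then every $[\![\psi]\!]_G$ is closed under $\sim$.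

Hence, for each $s$, the half-line $[0,\infty)$ splits into consecutive intervals $I_0<I_1<\dots<I_r$ with $0\in I_0$, on each of which $\tau(s+d)$ is constant.

**Step 2: keep at most $e+1$ phases.** The number of intervals depends on $A$; we need a number that depends on $S$. Keep the index $0$ and, for every $\exists\psi\in S$ such that $\psi$ holds on some $I_i$, the largest such $i$. Let $0=i_0<\dots<i_q$ be the kept indices; then $q\le e$. Choose $d_0=0$ and $d_j\in I_{i_j}$ for $1\le j\le q$. Keeping the *last* interval for each $\psi$ is the point: whenever $\exists\psi$ holds, a witness still lies ahead.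

**Step 3: the one-clock automaton.** For every type $\theta$ that occurs in $A$, fix a state $s_\theta$ with $\tau(s_\theta)=\theta$ and its data $q^\theta$, $d_j^\theta$. The automaton $A'$ has the occurring types as nodes, the type of the initial state of $A$ as initial node, and one clock $y$. Let $g^\theta_j$ be $y\ge j\wedge y<j+1$ for $j<q^\theta$, and $y\ge j$ for $j=q^\theta$. For each $\theta$, each $j\le q^\theta$, each action $b$ and each $b$-successor $s'$ of $s_\theta+d^\theta_j$, let $A'$ have the edge $(\theta,g_j^\theta,b,\{y\},\tau(s'))$. There are finitely many edges, at most $2^{|S|}$ nodes, and all constants are at most $e$. For each $\theta$ the guards $g_0^\theta,\dots,g_{q^\theta}^\theta$ partition the values of $y$. So we may put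
$$\mathrm{typ}\langle\theta,y\rangle=\tau(s_\theta+d_j^\theta)\quad\text{for }y\models g_j^\theta .$$
In particular $\mathrm{typ}\langle\theta,0\rangle=\theta$.

**Step 4: states of $A'$ satisfy what their type promises.** Let $X(Z)=\{t:Z\in\mathrm{typ}(t)\}$ for identifiers $Z\in S$, and $X(Z)=\emptyset$ for any others. We show, by induction on $\psi\in S$: if $\psi\in\mathrm{typ}\langle\theta,y\rangle$, then $\langle\theta,y\rangle\in[\![\psi]\!]_X$. Let $y\models g_j^\theta$.

- $\mathrm{tt},\mathrm{ff},\wedge,\vee$ and $Z$ are immediate.
- $\langle b\rangle\psi$: some $b$-successor $s'$ of $s_\theta+d^\theta_j$ has $\psi\in\tau(s')$. The corresponding edge is enabled and leads to $\langle\tau(s'),0\rangle$, of type $\tau(s')$; apply induction there.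
- $[b]\psi$: every $b$-edge enabled at $y$ comes from a $b$-successor $s'$ of $s_\theta+d_j^\theta$, and $\psi\in\tau(s')=\mathrm{typ}\langle\tau(s'),0\rangle$.
- $\exists\psi$: $\psi$ holds at $s_\theta+d_j^\theta+d$ for some $d\ge0$, so it holds on some $I_i$ with $i\ge i_j$. The largest such index is kept, say as $i_{j'}$, and $j'\ge j$. Then $\psi\in\tau(s_\theta+d_{j'}^\theta)$. Delay until $y\models g_{j'}^\theta$ (delay $0$ if $j'=j$) and apply induction.
- $\forall\psi$: every later value of $y$ satisfies some $g_{j'}^\theta$ with $j'\ge j$, and $d_{j'}^\theta\ge d_j^\theta$. Since $\forall\psi$ holds at $s_\theta+d_j^\theta$, we have $\psi\in\tau(s_\theta+d_{j'}^\theta)$; apply induction.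

**Step 5: conclusion.** If $t\in X(Z)$ with $Z\in S$, then $Z\in\mathrm{typ}(t)$. The type is the type of a state of $A$, where identifiers mean a fixed point, so $\mathcal D(Z)\in\mathrm{typ}(t)$, and Step 4 gives $t\in[\![\mathcal D(Z)]\!]_X$. So $X$ is a post-fixed point, and everything in $[\![\varphi]\!]_X$ satisfies $\varphi$. As $\varphi$ is in the type of the initial state of $A'$, we get $A'\models_{\mathcal D}\varphi$. Hence $\varphi$ is satisfiable if and only if it is satisfiable over the clock set $\{y\}$ with constants $\le e$, an instance of the decidable bounded problem. This proves Theorem 3(b). $\blacksquare$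

## 5. Turing machine computations on unit intervals

From here on $K=\{x\}$. Configurations will be written in successive unit time intervals, one event per tape cell. A cell event at time $t$ must recur, updated, at exactly time $t+1$, and one new cell is added per unit. By the argument of Section 2, this should cost one clock per cell, so the simulation is possible only if it stops.

**Letters.** Let $\Sigma=\{\#,\mathsf n\}\cup\Gamma\cup(Q\times\Gamma)$, a disjoint union. The letter $\#$ is a marker opening a unit, and $\mathsf n$ is a new blank cell. Let $\Sigma_\$=\Sigma\cup\{\$\}$, where $\$$ is not an action: it is only an index, and stands for the start. Let $H=\{h\}\times\Gamma$. Put $\hat\alpha=\alpha$ for $\alpha\in\Gamma$ and $\hat{\mathsf n}=B$.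

**Local rule.** Define $f:\Sigma_\$\times\Sigma_\$\times\Sigma\to\Sigma\setminus\{\mathsf n\}$, reading $f(a,b,c)$ as "the next content of $b$ between neighbors $a$ and $c$".

- $f(a,\$,c)=f(a,\#,c)=\#$, and $f(\$,\mathsf n,c)=(q_0,B)$.
- For all other $(a,b)$ with $b\in\Gamma\cup\{\mathsf n\}$: $f(a,b,c)=(q',\hat b)$ if $a=(q,\alpha)$, $q\ne h$, $\delta(q,\alpha)=(q',\alpha',R)$. Otherwise $f(a,b,c)=(q',\hat b)$ if $c=(q,\alpha)$, $q\ne h$, $\delta(q,\alpha)=(q',\alpha',L)$. Otherwise $f(a,b,c)=\hat b$.
- For $b=(q,\alpha)$: $f(a,b,c)=\alpha'$ if $q\ne h$ and $\delta(q,\alpha)=(q',\alpha',\cdot)$, and $f(a,b,c)=b$ if $q=h$.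

So $f(a,b,c)=\#$ if and only if $b\in\{\$,\#\}$.

**Words.** Let $W_0=\$\,\mathsf n$. For $k\ge1$ let $W_k=\#\,w_k\,\mathsf n$, where $w_k$ is the word of the first $k$ cells of $\kappa_{k-1}$, the scanned cell carrying the state. It is defined whenever none of $\kappa_0,\dots,\kappa_{k-2}$ is halting. Write $W_k=\beta_0\cdots\beta_{k+1}$, and put $\beta_{k+2}:=\#$, $\beta_{-1}:=\mathsf n$. Then
$$W_{k+1}=\gamma_0\cdots\gamma_{k+1}\,\mathsf n,\qquad \gamma_j=f(\beta_{j-1},\beta_j,\beta_{j+1}),\tag{1}$$
whenever $k=0$, or $k\ge1$ and none of $\kappa_0,\dots,\kappa_{k-1}$ is halting.

We check (1). For $k=0$: $\gamma_0=f(\mathsf n,\$,\mathsf n)=\#$ and $\gamma_1=f(\$,\mathsf n,\#)=(q_0,B)$, so the right side is $\#\,(q_0,B)\,\mathsf n=W_1$. For $k\ge1$: after $k-1$ steps the head is within the first $k$ cells, so $w_k$ shows it, and cell $k+1$ of $\kappa_{k-1}$ is blank and not scanned. So the letter $\mathsf n$ at position $k+1$ stands for that cell correctly. Clearly $\gamma_0=\#$. A cell $j\le k+1$ of $\kappa_k$ is determined by cells $j-1,j,j+1$ of $\kappa_{k-1}$, and the rule $f$ computes it: if $j$ is scanned, it keeps the written symbol; if the head moves onto $j$ from the left or from the right, $j$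 receives the new state; otherwise it is unchanged. For $j=1$ the left neighbor is $\#$, which carries no head; for $j=k+1$ the right neighbor is $\#$, which is right because the head is not beyond cell $k$. The head never moves left from cell $1$, so it is never lost.

For example, if $\delta(q_0,B)=(q_1,1,R)$, then $W_1=\#\,(q_0,B)\,\mathsf n$, and (1) gives $\gamma_1=f(\#,(q_0,B),\mathsf n)=1$, $\gamma_2=f((q_0,B),\mathsf n,\#)=(q_1,B)$, so $W_2=\#\,1\,(q_1,B)\,\mathsf n$.

## 6. Copying forward, and a Zeno automaton that defeats it

The first formula one writes down says: each event is copied, with the right label, exactly one unit later. The label depends on the two neighbors of the event, so we remember the previous and the current letter, wait for the next one, and then start a watch.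

Call $(b,c)\in\Sigma_\$\times\Sigma$ *admissible* if ($b=\mathsf n\Leftrightarrow c=\#$) and ($b=\$\Rightarrow c=\mathsf n$). So $\mathsf n$ is always followed by $\#$, and $\#$ comes only after $\mathsf n$. We use identifiers $P_{a,b}$ ($a\in\Sigma_\$$, $b\in\Sigma_\$\setminus H$), "we stand right after event $b$, whose predecessor is $a$", and $V_d$ ($d\in\Sigma\setminus\{\mathsf n\}$), "when $x=1$, a $d$ is due".

For $P$ we need two families of subformulas:

- $\rho^{a,b}_c=(x<1\wedge V_{f(a,b,c)})$ if $c\notin H$, and $\rho^{a,b}_c=(x<1)$ if $c\in H$.
- $\pi_{b,c}=P_{b,c}$ if $(b,c)$ is admissible and $c\notin H$; $\pi_{b,c}=\mathrm{tt}$ if $(b,c)$ is admissible and $c\in H$; $\pi_{b,c}=\mathrm{ff}$ if $(b,c)$ is not admissible.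

The watch is
$$V_d:=\forall\bigwedge_{c\in\Sigma}[c]\chi_{c,d},\qquad \chi_{c,d}=\begin{cases}x<1\wedge V_d& c\notin H,\ c\ne d\\ (x<1\wedge V_d)\vee x=1& c\notin H,\ c=d\neq\#\\ x=1&c=d=\#\\ x<1& c\in H,\ c\ne d\\ x\le1&c\in H,\ c=d.\end{cases}$$
So events before $x=1$ just pass the watch on; the first event not before $x=1$ must be a $d$ at exactly $x=1$. The third line adds that when $\#$ is due, no $\#$ may come early. After a letter of $H$, nothing more is required.

Now try the declaration
$$P_{a,b}:=x\ \mathrm{in}\Bigl(\bigl(\exists\bigvee_{c}\langle c\rangle\mathrm{tt}\bigr)\wedge\bigl(\bigwedge_{c}[c]\mathrm{ff}\bigr)\wedge\bigl(\forall\bigwedge_{c}[c]\,\rho^{a,b}_c\bigr)\wedge\bigl(\forall\bigwedge_{c}[c]\,\pi_{b,c}\bigr)\Bigr)\tag{2}$$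
with $c$ ranging over $\Sigma$, and the formula $P_{\mathsf n,\$}$. The conjuncts say: a further event is possible; none is possible without delay; the next event comes in less than one unit and starts the watch for the current one; the next event is admissible and we continue.

This does not work. The formula $P_{\mathsf n,\$}$ under (2) is satisfied, for *every* $M$, by the following automaton with three clocks $z,y,w$, nodes $\eta_0,\eta_1,\eta_2$ and edges

- $\eta_0\to\eta_1$: action $\mathsf n$, guard $z>0\wedge z<1$, reset $\{y\}$;
- $\eta_1\to\eta_2$: action $\#$, guard $z=1$, reset $\{w\}$;
- $\eta_2\to\eta_2$: action $B$, guard $y<1\wedge w>0$, reset $\{w\}$.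

In every run there is an $\mathsf n$ at some $t_1\in(0,1)$, then $\#$ at time $1$, then letters $B$ at times $1<t_3<t_4<\dots<1+t_1$. Let us check the formula. Number the events $e_0=\$$ (time $t_0=0$), $e_1=\mathsf n$, $e_2=\#$ (time $t_2=1$), $e_3=e_4=\dots=B$, and put $e_{-1}=\mathsf n$. Let $X(P_{a,b})$ consist of the states right after an $e_i$ with $e_{i-1}=a$, $e_i=b$ in some run ($x$ arbitrary), and $X(V_d)$ of those right after an $e_i$ with $x=t_i-t_j<1$ for some $j<i$ with $d=f(e_{j-1},e_j,e_{j+1})$. After every event a further one is possible, but not with delay $0$: for $B$ a small positive delay keeps $y<1$ and makes $w>0$. All gaps are less than $1$, and all pairs of successive letters, $(\$,\mathsf n)$, $(\mathsf n,\#)$, $(\#,B)$, $(B,B)$, are admissible. So the inclusion for $P$ holds. For $V_d$, take a state right after $e_i$ with $x=t_i-t_j<1$, and the next event $e_{i+1}$, where $x=t_{i+1}-t_j$. If $j=0$, then $d=\#$ and $i=1$, and the next event is $\#$ at $x=1$, as $\chi_{\#,\#}$ wants. If $j\ge1$, then $x<1$, because all times are less than $1+t_1$. The state after $e_{i+1}$ is again in $X(V_d)$, and $e_{i+1}=d=\#$ does not happen: for $j\geq 1$, the event $e_{i+1}=\#$ forces $j=1$,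 where $d=(q_0,B)$. So $\chi_{e_{i+1},d}$ holds. Thus $X$ is a post-fixed point containing the initial state.

The precise failure is this: the copy of $\mathsf n$ is due at time $1+t_1$, and the automaton spends forever just before that moment, inserting events. The watch $V$ speaks about the first event at or after the deadline, and there is none. Existence of further events does not help, since $L_\nu$ does not require time to diverge.

## 7. Excluding events without an ancestor

We must forbid inserted events: every event at time $t$, except the one new $\mathsf n$ per unit, must have an ancestor at time $t-1$. This looks backward, and the logic only looks forward. The way around it is to start a watch at *every instant at which no event happens*. A formula can do that, since $\forall$ ranges over all delays: at an instant $s$ between events, reset $x$ and require that an event at $x=1$, if there is one, is labeled $\mathsf n$. An event at time $t$ other than $\mathsf n$ is then allowed only if $t-1$ is an event time.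

The additional identifier is $N$, with
$$N:=\forall\bigwedge_{c\in\Sigma}[c]\nu_c,\qquad \nu_c=\begin{cases}x=0\vee x>1\vee(x<1\wedge N)& c\notin H\cup\{\mathsf n\}\\ x=0\vee x\ge1\vee(x<1\wedge N)&c=\mathsf n\\ x<1\vee x>1&c\in H.\end{cases}$$
The alternative $x=0$ drops the watch if an event happens at the very instant at which it was started, for then that instant is an event time. At $x=1$ only $\mathsf n$ is allowed. The final declaration $\mathcal D_M$ has $V_d$ and $N$ as above and
$$P_{a,b}:=x\ \mathrm{in}\Bigl(\bigl(\exists\bigvee_{c}\langle c\rangle\mathrm{tt}\bigr)\wedge\bigl(\bigwedge_{c}[c]\mathrm{ff}\bigr)\wedge\bigl(\forall\bigwedge_{c}[c]\,\rho^{a,b}_c\bigr)\wedge\forall\bigl(x=0\vee x\ \mathrm{in}\ N\bigr)\wedge\bigl(\forall\bigwedge_{c}[c]\,\pi_{b,c}\bigr)\Bigr),$$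
and
$$\varphi_M:=P_{\mathsf n,\$}.$$
The new fourth conjunct exempts $x=0$, the instant of the event $b$ itself. The Zeno automaton of Section 6 is now excluded: its $B$ at time $t_3\in(1,1+t_1)$ would need $t_3-1\in(0,t_1)$ to be an event time.

There is one formula clock, there are no difference constraints, and the constants are $0$ and $1$.

## 8. Every model runs the machine

Let $A\models\varphi_M$, and let $A$ have $p$ clocks. A *path* is a sequence of events $e_0=\$,e_1,e_2,\dots$ at times $0=t_0\le t_1\le\dots$, obtained from the initial state by alternating delays and actions; $e_0$ stands for the start. A path stops if an event in $H$ occurs. Let $\sigma_i$ be the state right after $e_i$ ($\sigma_0$ is the initial state), and $e_{-1}:=\mathsf n$.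

**Step 1: translate the formula into properties of paths.** Since $\sigma_0\models P_{\mathsf n,\$}$, the last conjunct of $P$ gives by induction that $\sigma_i\models P_{e_{i-1},e_i}$ for every $i$ with $e_i\notin H$; the value of $x$ is irrelevant because $P$ resets it. In particular consecutive pairs $(e_i,e_{i+1})$ are admissible. The following holds on every path.

**Property (E).** From each $\sigma_i$ with $e_i\notin H$ the path can be extended by a further event. Always $t_{i+1}>t_i$.

These are the first two conjuncts.

**Property (V).** Let $e_j\notin H$, let $e_{j+1}\notin H$ exist, and put $d=f(e_{j-1},e_j,e_{j+1})$. Then $t_{j+1}<t_j+1$. The first later event at a time $\ge t_j+1$, if any, is at time exactly $t_j+1$ and has label $d$. If $e_j\in\{\$,\#\}$, no event $\#$ of index $>j+1$ lies at a time $<t_j+1$.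

*Proof.* By the third conjunct at $\sigma_j$, $t_{j+1}-t_j<1$, and $V_d$ holds at $\sigma_{j+1}$ with $x=t_{j+1}-t_j$. We show by induction that $V_d$ holds at $\sigma_i$ with $x=t_i-t_j$ for every $i\ge j+1$ with $t_i<t_j+1$ and $e_i\notin H$. The case $i=j+1$ is done. Suppose it holds for $i$, and $e_{i+1}$ exists. Then $\chi_{e_{i+1},d}$ holds with $x=t_{i+1}-t_j$. If $x<1$, inspection of the five lines shows that not $e_{i+1}=d=\#$, and that $V_d$ holds at $\sigma_{i+1}$ if $e_{i+1}\notin H$. If $x\ge1$, inspection shows that $x=1$ and $e_{i+1}=d$. Only the last event of a path can be in $H$, so the induction reaches every event before time $t_j+1$, except possibly a last one in $H$, and the first event at a time $\ge t_j+1$. This gives the second assertion. For the third, $e_j\in\{\$,\#\}$ gives $d=\#$, and we saw that $e_{i+1}=d=\#$ is impossible for $x<1$. $\square$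

**Property (N).** If $t_i<s<t_{i+1}$ for some $i$, then any event of the path at time exactly $s+1$ has label $\mathsf n$.

*Proof.* As $e_{i+1}$ exists, $e_i\notin H$. By the fourth conjunct of $P$ at $\sigma_i$, applied after the positive delay $s-t_i$, $N$ holds at time $s$ with $x=0$. At the later events $e_{i+1},e_{i+2},\dots$ at times $t$, the clock reads $x=t-s>0$. As long as they lie at times $<s+1$ and outside $H$, we have $0<x<1$, and $\nu$ forces $N$ to hold right after them, by induction. Suppose $e_m$ is at time $s+1$. All previous events are outside $H$ and at smaller times, so $\nu_{e_m}$ holds with $x=1$. Of the three lines of $\nu$, only the one for $\mathsf n$ can hold with $x=1$. $\square$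

**Step 2: the events of each unit are forced.** Call a path *complete* if it is infinite or ends with an event in $H$. By (E), every path can be prolonged to a complete one, and on a complete path every event outside $H$ has a successor.

**Claim.** Let $k\ge0$ be such that none of $\kappa_0,\dots,\kappa_{k-1}$ is halting. On every complete path, the events at times in $[k,k+1)$ are exactly at times $k=s_0<s_1<\dots<s_{k+1}<k+1$, with labels $W_k$, and the next event is $\#$ at time $k+1$. For $k\ge1$, $s_0,\dots,s_k$ are exactly $1$ plus the event times in $[k-1,k)$. No event of $H$ occurs before or at time $k+1$.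

*Proof.* We use induction on $k$.

For $k=0$: $e_0=\$$ is at time $0$. By admissibility $e_1=\mathsf n$ and then $e_2=\#$. By (E) and (V) with $j=0$, $0<t_1<1$. Here $d=\#$, and $e_2=\#$ has index $>1$, so (V) gives $t_2\ge1$. Thus $e_2$ is the first event at a time $\ge t_0+1$, and $t_2=1$.

Step $k\to k+1$: assume that none of $\kappa_0,\dots,\kappa_k$ is halting, so that $W_{k+1}$ contains no letter of $H$. Let $\beta_0\cdots\beta_{k+1}=W_k$ be the labels at $s_0,\dots,s_{k+1}$, and let $\gamma_j$ be as in (1). By the induction hypothesis the next event after $s_{k+1}$ is $\#=\gamma_0$ at $s_0+1=k+1$. Call it the marker. When (V) is applied to the marker, its $d$ is $\#$; we must check each time that the event following the marker is not in $H$.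

*(i) For $1\le j\le k+1$, the event following the one at $s_{j-1}+1$ is $\gamma_j$ at $s_j+1$.* We prove this by induction on $j$; so the event at $s_{j-1}+1$ is $\gamma_{j-1}\notin H$, and it has a successor. Let $u>s_{j-1}+1$ be the time of this next event.

Suppose $u<s_j+1$: an event has been inserted. Then $u-1\in(s_{j-1},s_j)$ lies strictly between consecutive event times, so by (N) the event at $u$ is $\mathsf n$. It has a successor, which is $\#$ by admissibility. The event following the marker is this $\mathsf n$ if $j=1$, and $\gamma_1$ if $j>1$; it is not in $H$. So (V) applies to the marker, and since the new $\#$ comes at least two places after the marker, it is at a time $\ge k+2>s_j+1$. Thus there is no event at $s_j+1$, and the first event after that moment is too late. This contradicts (V) for the event at $s_j$, which is applicable because $\beta_j$ and its successor are not in $H$.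

So $u\ge s_j+1$. All earlier events are at times $\le s_{j-1}+1<s_j+1$, so (V) for the event at $s_j$ gives $u=s_j+1$ and label $f(\beta_{j-1},\beta_j,\beta_{j+1})=\gamma_j$. For $j=k+1$ the event after the one at $s_{k+1}$ is the marker $\#$, in accordance with $\beta_{k+2}=\#$.

*(ii) The event following $\gamma_{k+1}$ is $\mathsf n$ at a time $u<k+2$, and then comes $\#$ at $k+2$.* Since $\gamma_{k+1}\notin H$, there is a next event, at a time $u>s_{k+1}+1$. The event following the marker is $\gamma_1\notin H$. If $u\ge k+2$, then (V) for the marker says that the event at $u$ is $\#$. But its predecessor is $\gamma_{k+1}\neq\mathsf n$, so this is not admissible. Hence $u<k+2$. Since $u-1\in(s_{k+1},k+1)$ lies strictly between consecutive event times, the label is $\mathsf n$ by (N). The following event exists and is $\#$ by admissibility. By (V) for the marker it is at a time $\ge k+2$, hence, as the first such event, at exactly $k+2$.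

By (1) the labels in $[k+1,k+2)$ form $W_{k+1}$; the times are $s_0+1,\dots,s_{k+1}+1$ and $u$. None of these labels, nor the $\#$ at $k+2$, is in $H$. $\square$

In particular, every path that has not yet reached time $k+1$ can be extended to one that does, and whatever choices are made, its events are as described.

## 9. One clock per cell

Now we count, as in Section 2. Let $k\ge0$ be such that none of $\kappa_0,\dots,\kappa_k$ is halting, and fix a complete path. We show $p\ge k+1$. With the notation of the step $k\to k+1$, consider for $1\le j\le k+1$ the event $\gamma_j$ at $u_j:=s_j+1$. It is taken by an edge with some guard $g$, and the previous event is at $u_{j-1}=s_{j-1}+1$.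

**Step 1: at time $u_j$, before resets, some clock $y(j)$ of $A$ has an integer value.** Suppose not. Then no equality constraint occurs in $g$, and all other constraints of $g$ hold strictly. So $g$ also holds at all times $u'<u_j$ close enough to $u_j$. Hence there is a path that agrees with the given one through time $u_{j-1}$ and then has the event $\gamma_j\ne\mathsf n$ at some $u'\in(u_{j-1},u_j)$. But $u'-1\in(s_{j-1},s_j)$ lies strictly between consecutive event times of that path. This contradicts (N). Note that $\varphi_M$ constrains *all* paths, and this is where we use it.

**Step 2: the clocks $y(1),\dots,y(k+1)$ are distinct.** Suppose $y(j)=y(j')=y$ with $j<j'$; note $0<u_{j'}-u_j<1$. If $y$ is not reset at an event at a time in $[u_j,u_{j'})$, its values at $u_j$ and $u_{j'}$ differ by $u_{j'}-u_j\in(0,1)$, so they are not both integers. If it is reset there, its value at $u_{j'}$ lies in $(0,1)$. Both cases are impossible. Hence $p\ge k+1$.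

If $M$ does not halt, this holds for all $k$, which is absurd. So if $\varphi_M$ is satisfiable, then $M$ halts. Moreover, taking $k=T-1$:
$$\text{if the first halting configuration is }\kappa_T,\text{ every model of }\varphi_M\text{ has at least }T\text{ clocks.}\tag{3}$$
Here $T\ge1$ because $q_0\neq h$.

## 10. An automaton with $T+2$ clocks when $M$ halts

Let $\kappa_T$ be the first halting configuration. Then $W_0,\dots,W_{T+1}$ are defined, and a letter of $H$ occurs first in $W_{T+1}$. Let $e_0e_1\cdots e_L$ be the concatenation $W_0W_1\cdots W_{T+1}$ cut right after the first letter of $H$. So $e_0=\$$, and $e_i\in H$ if and only if $i=L$. Put $e_{-1}:=\mathsf n$. The events belong to units $0,\dots,T+1$: unit $k$ has its marker ($\$$ if $k=0$, else $\#$), then cells $1,\dots,k$, then $\mathsf n$; unit $T+1$ goes only up to the cell carrying $h$.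

**Step 1: the automaton.** It performs the word $e_1\cdots e_L$, with one clock for the marker and one for each cell. The clocks are $z,y_1,\dots,y_{T+1}$, the nodes $\eta_0,\dots,\eta_L$, the initial node is $\eta_0$, and for $1\le i\le L$ there is exactly one edge $\eta_{i-1}\to\eta_i$, with action $e_i$ and

- if $e_i$ is the marker $\#$ of a unit $k\ge1$: guard $z=1$, reset $\{z\}$;
- if $e_i$ is the $j$-th cell of unit $k$ ($1\le j\le k$): guard $y_j=1$, reset $\{y_j\}$;
- if $e_i=\mathsf n$ of unit $k$ ($k\le T$): guard $z>0\wedge z<1$, and also $y_k>0$ if $k\ge1$; reset $\{y_{k+1}\}$.

**Step 2: the times of a run.** We need all event times of all runs. Consider a run with events $e_1,\dots,e_i$ at times $t_1,\dots,t_i$, and put $t_0=0$. Let $m$ be the number of events $\mathsf n$ among them; these are the $\mathsf n$ of units $0,\dots,m-1$. Then there are $0<\theta_1<\dots<\theta_m<1$ such that, for all events that have occurred, the marker of unit $k$ is at time $k$, cell $j$ of unit $k$ is at time $k+\theta_j$, and $\mathsf n$ of unit $k$ is at time $k+\theta_{k+1}$.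

The proof is by induction on $i$, and $i=0$ is clear. Let the statement hold up to $e_i$, and let $e_{i+1}$ be taken at time $t_{i+1}$.

- Let $e_{i+1}$ be the marker of unit $k\ge1$. Clock $z$ is reset only at markers, so it was last reset (or started at $0$, if $k=1$) at time $k-1$. The guard $z=1$ gives $t_{i+1}=k$.
- Let $e_{i+1}$ be cell $j$ of unit $k$, $j\le k$. Clock $y_j$ is reset only by $\mathsf n$ of unit $j-1$ and by cells $j$ of units $\ge j$. So its last reset was in unit $k-1$: by cell $j$ if $j\le k-1$, and by $\mathsf n$ if $j=k$. In both cases this was at time $k-1+\theta_j$. The guard $y_j=1$ gives $t_{i+1}=k+\theta_j$.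
- Let $e_{i+1}=\mathsf n$ of unit $k$. Clock $z$ was last reset (or started) at time $k$, so the guard gives $k<t_{i+1}<k+1$. If $k\ge1$, then $y_k$ was last reset by cell $k$ of unit $k$, at time $k+\theta_k$, and $y_k>0$ gives $t_{i+1}>k+\theta_k$. Put $\theta_{k+1}:=t_{i+1}-k$. $\square$

**Step 3: five consequences, for every run.** They mirror the parts of the formula.

**(R1)** $0<t_{i+1}-t_i<1$. From any state immediately after $e_i$, $i<L$, the next event is possible after a suitable delay, and it is not possible with delay $0$.

The inequality holds since the times in unit $k$ are $k<k+\theta_1<\dots<k+\theta_{k+1}<k+1$ and the next unit starts at $k+1$. For the rest, look at the state immediately after $e_i$. If the marker of unit $k$ is next, then $e_i$ is $\mathsf n$ of unit $k-1$ and $z=\theta_k\in(0,1)$; the delay $1-\theta_k$ works, and delay $0$ does not. If cell $j$ of unit $k$ is next, then $y_j=1-\theta_1$ (if $j=1$) or $y_j=1+\theta_{j-1}-\theta_j$ (if $j>1$). This is in $(0,1)$; the delay $1-y_j$ works, and delay $0$ does not. If $\mathsf n$ of unit $k$ is next, then $z<1$, and $y_k=0$ if $k\ge1$, $z=0$ if $k=0$; so delay $0$ fails, and every sufficiently small positive delay works.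

**(R2)** If $t_i\ge t_j+1$ and $i$ is minimal with this property, then $t_i=t_j+1$ and $e_i=f(e_{j-1},e_j,e_{j+1})$.

Let $e_j$ be at position $m$ ($0\le m\le k+1$) of unit $k$. Then $k\le T$, because all event times are $<T+2$. By Step 2, the events before position $m$ of unit $k+1$ have times $<t_j+1$, and the event at position $m$ of unit $k+1$ has time exactly $t_j+1$. So $e_i$ is that event. Its label is given by (1): none of $\kappa_0,\dots,\kappa_{k-1}$ is halting, $e_{j-1}=\mathsf n=\beta_{-1}$ if $m=0$, and $e_{j+1}=\#=\beta_{k+2}$ if $m=k+1$.

**(R3)** If $i\ge1$ and $e_i\ne\mathsf n$, then $t_i-1\in\{t_0,\dots,t_{i-1}\}$.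

For the marker of unit $k$, $k-1$ is the time of the previous marker. For cell $j$ of unit $k$, $k-1+\theta_j$ is the time of cell $j$ or (if $j=k$) of $\mathsf n$ in unit $k-1$.

**(R4)** If $e_j\in\{\$,\#\}$, no $\#$ occurs at a time in $(t_j,t_j+1)$, because markers occur at integer times.

**(R5)** All pairs $(e_i,e_{i+1})$ with $0\le i<L$ are admissible. Indeed every $\mathsf n$ in the word is followed by the next marker $\#$, every $\#$ comes after an $\mathsf n$, and $\$$ is followed by $\mathsf n$.

**Step 4: a post-fixed point.** To show $A\models\varphi_M$ we define $X$ as the set of situations in which each identifier is meant to hold.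

- $X(P_{a,b})$: extended states whose automaton part is reached immediately after $e_i$ on some run, with $0\le i<L$, $e_{i-1}=a$, $e_i=b$ ($x$ arbitrary).
- $X(V_d)$: those immediately after $e_i$ on some run, $i<L$, with $x=t_i-t_j<1$ for some $j<i$ such that $d=f(e_{j-1},e_j,e_{j+1})$.
- $X(N)$: those reached by a run with event times $t_1,\dots,t_i$ ($i<L$) followed by a delay $\ge0$ to the current time $\tau$, with $x=\tau-s$ for some $s\in[0,\tau]\setminus\{t_0,\dots,t_i\}$.

We check that $X$ is a post-fixed point. In each case the only possible next event is $e_{i+1}$, at some time $t_{i+1}$, and taking it extends the run.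

*$P_{a,b}$.* The first two conjuncts hold by (R1). Third: at $e_{i+1}$, $x=t_{i+1}-t_i<1$ by (R1), and if $e_{i+1}\notin H$, then $i+1<L$ and the new state is in $X(V_{f(e_{i-1},e_i,e_{i+1})})$, with $j=i$. Fourth: after a delay making $x>0$, the current time $\tau$ is larger than $t_0,\dots,t_i$, so after resetting $x$ the state is in $X(N)$, with $s=\tau$. Fifth: by (R5), $\pi_{b,e_{i+1}}$ is $\mathrm{tt}$ or $P_{b,e_{i+1}}$; in the latter case $e_{i+1}\notin H$, and the next state is in $X(P_{b,e_{i+1}})$.

*$V_d$.* At $e_{i+1}$, $x=t_{i+1}-t_j$. Suppose $x<1$. Then $e_{i+1}=d=\#$ is impossible by (R4), as $d=\#$ means $e_j\in\{\$,\#\}$. If $e_{i+1}\notin H$, then $i+1<L$ and the new state is in $X(V_d)$. So $\chi_{e_{i+1},d}$ holds in all cases. Suppose $x\ge1$. Since $t_i-t_j<1$, $i+1$ is minimal with $t_{i+1}\ge t_j+1$, so (R2) gives $x=1$ and $e_{i+1}=d$, and $\chi_{d,d}$ holds.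

*$N$.* At $e_{i+1}$, $x=t_{i+1}-s$. If $x=0$ or $x>1$, $\nu_{e_{i+1}}$ holds. If $0<x<1$, then $s\notin\{t_0,\dots,t_{i+1}\}$, so either $e_{i+1}\in H$, or the new state is in $X(N)$; in both cases $\nu_{e_{i+1}}$ holds. If $x=1$, then $t_{i+1}-1=s\notin\{t_0,\dots,t_i\}$, so $e_{i+1}=\mathsf n$ by (R3), and $\nu_{\mathsf n}$ holds.

The initial extended state is in $X(P_{\mathsf n,\$})$, so $A\models\varphi_M$. Together with Section 9, this proves Theorem 1. $\blacksquare$

**Proof of Corollary 2.** The automaton just built has $T+2$ clocks (and constants at most $1$); with (3) this gives the first assertion. Suppose a computable function gave for $\varphi_M$ a number $b$ that is at least the number of clocks needed, whenever $\varphi_M$ is satisfiable. If $M$ halts, then $T\le b$ by (3). So one could decide halting: compute $b$ and run $M$ for $b$ steps. $\square$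

## 11. One action letter is enough

It remains to prove Theorem 3(a).

**Membership in $\Sigma^0_1$.** Enumerate all pairs of a finite clock set and a constant bound, and ask the decidable bounded problem for each.

**Hardness, except for the alphabet.** The map $M\mapsto\varphi_M$ uses one formula clock, no difference constraints and constants $0,1$. By Sections 9 and 10, if $\varphi_M$ is satisfiable then $M$ halts, and if $M$ halts then $\varphi_M$ has a model with guard constants $\le1$. So $\varphi_M$ is satisfiable if and only if it is satisfiable with guard constants $\le 1$. The alphabet $\Sigma$, however, grows with $M$. We now encode it in one letter.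

**Lemma 4.** Given $\varphi,\mathcal D$ over $\{a_1,\dots,a_l\}$, one can compute $\varphi^*,\mathcal D^*$ over $\{a\}$, with the same formula clocks and clock constraints, such that for every finite clock set $C$ and every $m\in\mathbb N$: $\varphi$ has a model with clock set $C$ and guard constants $\le m$ if and only if $\varphi^*$ has one.

The idea is to replace an $a_i$-transition by two $a$-transitions through an intermediate state whose name $i$ can be read off from a dead-end branch of a certain length.

**Step 1: names as dead ends.** Put $\Delta_0=[a]\mathrm{ff}$ and $\Delta_{k+1}=\langle a\rangle\Delta_k\wedge[a]\Delta_k$: "without delays, all $a$-sequences end after exactly $k$ steps". Put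
$$R=\langle a\rangle\Delta_0,\qquad \lambda_i=\langle a\rangle\Delta_{i+1}\quad(1\le i\le l).$$
Here $R$ will mark real states, and $\lambda_i$ intermediate states for $a_i$. These formulas contain no clocks, delays or identifiers. Let $\bar R,\bar\lambda_i$ be their negations, obtained by dualization. The $\Delta_k$ are pairwise exclusive: $\Delta_0$ excludes $\Delta_{k+1}$, since the latter needs a transition; and if a state satisfied $\Delta_{j+1}$ and $\Delta_{k+1}$ with $j\neq k$, some successor would satisfy $\Delta_j$ and $\Delta_k$, which is impossible by induction.

**Step 2: the translation.** Let $^*$ commute with all operators except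
$$(\langle a_i\rangle\psi)^*=\langle a\rangle(\lambda_i\wedge\langle a\rangle(R\wedge\psi^*)),\qquad([a_i]\psi)^*=[a](\bar\lambda_i\vee[a](\bar R\vee\psi^*)),$$
and let $\mathcal D^*(Z)=\mathcal D(Z)^*$. For an automaton $B$ over $\{a\}$ define on its states $s\to_i s'$ if and only if there is a state $w$ with $s\xrightarrow aw\xrightarrow as'$, $w\models\lambda_i$, $s'\models R$. Let $\hat B$ be the system with the states and delays of $B$ and with the relations $\to_i$ as $a_i$-transitions. By the definition of $^*$ and induction on $\psi$, $[\![\psi^*]\!]_X$ in $B$ equals $[\![\psi]\!]_X$ in $\hat B$ for all $X$. So the greatest fixed points coincide, and $\psi^*$ in $B$ and $\psi$ in $\hat B$ have the same truth values.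

**Step 3: from a model of $\varphi^*$ to a model of $\varphi$.** Let $B\models\varphi^*$, with clock set $C$ and guard constants $\le m$. Then $\hat B$ satisfies $\varphi$ at its initial state, and we only need to see that $\hat B$ is the transition system of a timed automaton with the same clocks and constants $\le m$. Call $\{v:v\models g\}$ a guard set. Finite unions (the empty one included) of guard sets with constants $\le m$ are closed under intersection and under complement, since the complement of one constraint $x\bowtie c$ is a union of at most two guard sets with the constant $c$. For a guard $g$ and a reset set $r$, the condition $v[r:=0]\models g$ is again a guard or false: constraints on clocks in $r$ become $\mathrm{tt}$ or $\mathrm{ff}$, the others are unchanged. Hence, by induction on the formula, for each node $\eta$ and each of the formulas $\lambda_i,R$, the set of $v$ for which $\langle\eta,v\rangle$ satisfies it is a finite union of guard sets with constants $\le m$. Indeed $\langle a\rangle\psi$ holds at $\langle\eta,v\rangle$ if for some edge $(\eta,g,a,r,\eta')$ both $v\models g$ and $\langle\eta',v[r:=0]\rangle\models\psi$, and $[a]\psi$ is the complement of $\langle a\rangle\bar\psi$.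 For each pair of edges $(\eta,g_1,a,r_1,\eta_1)$, $(\eta_1,g_2,a,r_2,\eta_2)$ and each $i$, take $a_i$-edges $\eta\to\eta_2$ with reset $r_1\cup r_2$ and, as guards, the disjuncts of
$$v\models g_1,\quad v[r_1:=0]\models g_2,\quad \langle\eta_1,v[r_1:=0]\rangle\models\lambda_i,\quad \langle\eta_2,v[r_1\cup r_2:=0]\rangle\models R .$$
These edges realize $\to_i$. So $\varphi$ has a model as required.

**Step 4: from a model of $\varphi$ to a model of $\varphi^*$.** Let $A=\langle\{a_1,\dots,a_l\},\mathcal N_A,\eta_0,C,E\rangle\models\varphi$ with guard constants $\le m$. Let $B$ have nodes $\mathcal N_A\cup\{m_\epsilon:\epsilon\in E\}\cup\{t_0,\dots,t_{l+1}\}$, initial node $\eta_0$, clock set $C$, and the following $a$-edges, with guard $\mathrm{tt}$ and no reset unless stated: $t_{k+1}\to t_k$ for $0\le k\le l$; $\eta\to t_0$ for $\eta\in\mathcal N_A$; and for each $\epsilon=(\eta,g,a_i,r,\eta')\in E$ the edges $\eta\to m_\epsilon$ with guard $g$ and reset $r$, $m_\epsilon\to\eta'$, and $m_\epsilon\to t_{i+1}$. We read off: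

- States at $t_k$ satisfy $\Delta_k$, hence no other $\Delta_j$.
- States at $\eta\in\mathcal N_A$ satisfy $R$. They satisfy no $\Delta_k$ with $k\ge2$, because they have a successor at $t_0$, which satisfies $\Delta_0$ and hence not $\Delta_{k-1}$.
- Hence, for $\epsilon$ labeled $a_i$, states at $m_\epsilon$ satisfy $\lambda_j$ ($j\ge1$) if and only if $j=i$: their successors are at $\eta'$, which never satisfies $\Delta_{j+1}$, and at $t_{i+1}$.
- States at $t_{j+1}$, $j\ge1$, do not satisfy $R$: their successors are at $t_j$ and do not satisfy $\Delta_0$.
- States at $t_0$ have no successors, and so satisfy no $\lambda_j$.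

So from a state at a node of $\mathcal N_A$, a step $\to_j$ must pass through some $m_\epsilon$ with $\epsilon$ labeled $a_j$ and end at the target $\eta'$ of $\epsilon$, not at $t_{j+1}$. Thus $\to_j$ is there exactly the $a_j$-transition relation of $A$.

The states at $\mathcal N_A$ are closed under delays and all $\to_j$. Hence for extended states at $\mathcal N_A$, membership in $[\![\psi]\!]_X$ is the same in $\hat B$ as in $A$, for every $X$ consisting of extended states at $\mathcal N_A$. In particular the greatest fixed point of $A$, read in $\hat B$, is a post-fixed point there. So $\varphi$ holds at the initial state of $\hat B$, and by Step 2 $B\models\varphi^*$. Clocks and constants are unchanged. $\square$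

**Proof of Theorem 3(a).** Membership was shown above. Apply Lemma 4 to $\varphi_M$, with the letters of $\Sigma$ as $a_1,\dots,a_l$. The formula $\varphi_M^*$ is over $\{a\}$ and has the one formula clock $x$, no difference constraints and constants in $\{0,1\}$. By the lemma, over all $C$ and $m$, it is satisfiable if and only if $\varphi_M$ is, that is, if and only if $M$ halts. By the lemma with $m=1$, it has a model with guard constants $\le1$ if and only if $\varphi_M$ has one, again if and only if $M$ halts. $\blacksquare$

The last sentences of Theorem 3 follow. For $k=0$ the problem is decidable by (b). For $k\ge1$ it is in $\Sigma^0_1$, and it is hard, since a formula need not use more than one of its clocks. The complement of a $\Sigma^0_1$-complete set is not recursively enumerable, so for $k\ge1$ the set of unsatisfiable formulas is not recursively enumerable.
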